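
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}
\newtheorem*{conjecture}{Conjecture}
\newtheorem*{theoremA}{Theorem A}
\newtheorem*{theoremB}{Theorem B}

\title{Polynomial growth of $H_*(\Omega BG^\wedge_p;k)$ does not force\\ $H^*(G,k)$ to be a complete intersection}


\begin{abstract}
Let $G$ be a finite group with abelian Sylow $p$-subgroups and let $k$ be a field of characteristic $p$. It was conjectured that $H^*(G,k)$ is a complete intersection if and only if $H_*(\Omega BG^\wedge_p;k)$ has polynomial growth. We disprove this. For $p=3$ and $G=PSL_3(\mathbb F_4)$, or $G=(\mathbb Z/3)^2\rtimes Q_8$ with faithful action, the loop space homology grows at most quadratically, but $H^*(G,k)$ is not a complete intersection; in fact $\mathrm{Tor}^{H^*(G,k)}(k,k)$ grows exponentially. The other implication is true, and the conjecture holds when the Sylow $p$-subgroups are cyclic and when $p=2$ and they are elementary abelian.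
\end{abstract}

\section{Introduction}

\subsection*{The question}

Let $G$ be a finite group, $p$ a prime, and $k$ a field of characteristic $p$. The Bousfield--Kan $p$-completion $BG^\wedge_p$ has the same mod $p$ cohomology as $BG$, but it is usually no longer aspherical, and its loop space $\Omega BG^\wedge_p$ can have homology in infinitely many degrees. We say that $H_*(\Omega BG^\wedge_p;k)$ has \emph{polynomial growth} if there is a polynomial $f$ with $\dim_kH_n(\Omega BG^\wedge_p;k)\le f(n)$ for all $n\ge0$.

A \emph{free graded-commutative algebra} is a polynomial algebra on generators of even degree tensored with an exterior algebra on generators of odd degree; for $p=2$ it is a polynomial algebra on generators of any degrees. Generators always have positive degree. The finitely generated graded-commutative ring $H^*(G,k)$ is a \emph{complete intersection} (CI) if it is isomorphic, as a graded $k$-algebra, to $F/(f_1,\dots,f_c)$, where $F$ is a finitely generated free graded-commutative algebra and $f_1,\dots,f_c$ is a regular sequence of homogeneous elements: each $f_i$ is a non-zero-divisor modulo $f_1,\dots,f_{i-1}$,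 and the final quotient is nonzero.

\begin{conjecture}[{\cite[Conjecture 8.4]{source}}]
If $G$ has abelian Sylow $p$-subgroups, then $H^*(G,k)$ is a complete intersection if and only if $H_*(\Omega BG_p^\wedge;k)$ has polynomial growth.
\end{conjecture}

This is a natural guess. Put $H=H^*(G,k)$. In commutative algebra, complete intersections are characterized by growth: a noetherian local ring is a complete intersection exactly when the Betti numbers $\dim\mathrm{Tor}_i(k,k)$ of its residue field are polynomially bounded. On the other hand, when $BG^\wedge_p$ is simply connected, the Eilenberg--Moore spectral sequence starts from $\mathrm{Tor}^{H}(k,k)$ and converges to $H^*(\Omega BG^\wedge_p;k)$. The conjecture therefore says, roughly, that this spectral sequence does not change the type of growth.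

The smallest interesting case supports it. Let $p=3$ and let $G$ be the symmetric group on three letters, so that the Sylow subgroup is $P=\mathbb Z/3$ and $G=P\rtimes\mathbb Z/2$. Here $H^*(P,k)=\Lambda(x)\otimes k[t]$ with $|x|=1$, $|t|=2$, the involution negates $x$ and $t$, and so $H=\Lambda(xt)\otimes k[t^2]$ is free on classes of degrees $3$ and $4$. Then $\mathrm{Tor}^{H}(k,k)$ is the tensor product of a divided power algebra on a class of total degree $2$ and an exterior algebra on a class of total degree $3$. Its Poincar\'e series is $(1+z^3)/(1-z^2)$, so $H_n(\Omega BG^\wedge_3;k)$ has dimension at most $1$ for every $n$.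

\subsection*{The answer}

For a Sylow $p$-subgroup $P$ of $G$ we call $W=N_G(P)/C_G(P)$ the \emph{automizer} of $P$. If $P$ is abelian, then $P\le C_G(P)$, so $W$ is a $p'$-group; it acts faithfully on $P$.

\begin{theoremA}
Let $p=3$, let $k$ be any field of characteristic $3$, and let $G$ be a finite group with Sylow $3$-subgroup $P\cong(\mathbb Z/3)^2$ and automizer $W\cong Q_8$; for example $G=PSL_3(\mathbb F_4)$, or $G=(\mathbb Z/3)^2\rtimes Q_8$ with faithful action, of order $72$. Then
\begin{enumerate}
\item[(i)] $\dim_kH_n(\Omega BG^\wedge_3;k)\le4(n+1)^2$ for all $n\ge0$;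
\item[(ii)] $H^*(G,k)$ is not a complete intersection. Moreover $\dim_k\mathrm{Tor}^{H^*(G,k)}_i(k,k)\ge2^i$ for all $i\ge0$.
\end{enumerate}
In particular the conjecture is false.
\end{theoremA}

The implication that fails is ``polynomial growth implies complete intersection''. By the bound $2^i$ the failure does not depend on the precise definition: $H^*(G,k)$ violates every notion of complete intersection that forces polynomial growth of $\mathrm{Tor}(k,k)$.

The next theorem collects what we can say in the positive direction. It is not needed for the disproof.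

\begin{theoremB}
Let $G$ be a finite group with abelian Sylow $p$-subgroup $P$.
\begin{enumerate}
\item[(1)] If $H^*(G,k)$ is a complete intersection, then $H_*(\Omega BG^\wedge_p;k)$ has polynomial growth.
\item[(2)] If $P$ is cyclic (possibly trivial), then $H^*(G,k)$ is a complete intersection and $H_*(\Omega BG^\wedge_p;k)$ has polynomial growth. If $p=3$, $G_0$ is as in Theorem~A and $Q$ is any finite abelian $3$-group, then $G_0\times Q$ is a counterexample to the conjecture. Hence, for $p=3$, the conjecture holds for all groups with elementary abelian Sylow $3$-subgroups of rank $r$ if and only if $r\le1$.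
\item[(3)] If $p=2$ and $P$ is elementary abelian, the conjecture is true for $G$.
\end{enumerate}
\end{theoremB}

We do not settle which primes $p\ge5$ admit counterexamples, nor the case $p=2$ with $P$ not elementary abelian.

\subsection*{The idea}

Let $p$ be odd, let $P=(\mathbb Z/p)^2$, and write $H^*(P,k)=\Lambda(x,y)\otimes k[X,Y]$ with $x,y$ in degree $1$ and with Bocksteins $X,Y$ in degree $2$. Take the smallest automizer that removes $H^1$ and preserves area, $W=\{\pm1\}$. Among the invariants are
\[
w=xy\in H^2,\qquad v=xY-yX\in H^3,
\]
and, since $x^2=y^2=0$,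
\[
w^2=0,\qquad wv=0,\qquad v^2=0 .
\]
The relation $wv=0$ has odd degree $5$, and in odd characteristic an element of odd degree squares to zero, so it cannot belong to a regular sequence; since $H^1=0$, it does not follow from relations of even degree either. This is why $H$ is not CI. Moreover, every word in the letters $w,v$ is a cycle in the bar complex computing $\mathrm{Tor}^{H}(k,k)$, because all products of neighbors vanish. There are $2^i$ words of length $i$. Since $H^1=0$, the letters have too small a degree to be products, and so no nonzero combination of the words is a boundary. All this uses only that $W$ is a nontrivial $p'$-subgroup of $SL_2(p)$; see Section~\ref{sec:nonCI}.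

The difficulty is thus on the topological side: how can $\Omega BG^\wedge_p$ be small when $\mathrm{Tor}^{H}(k,k)$ is large? The Eilenberg--Moore spectral sequence must have many differentials, and it would be hard to see them directly. We avoid it. For $p=3$ and $W=Q_8$ the completed classifying space is also that of $PSL_3(\mathbb F_4)$, whose triple cover $SL_3(\mathbb F_4)$ has \emph{free} mod $3$ cohomology. So $\Omega BSL_3(\mathbb F_4)^\wedge_3$ has polynomial growth. The loop space for $PSL_3(\mathbb F_4)$ fibers over $K(\mathbb Z/3,1)$ with this one as fiber, and $K(\mathbb Z/3,1)$ has one-dimensional mod $3$ homology in each degree, so polynomial growth persists.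

\section{Preliminaries}\label{sec:prelim}

\subsection{Completion}

We use the following standard facts about $p$-completion.

\begin{enumerate}
\item[(C1)] A map inducing an isomorphism on $H_*(-;\mathbb F_p)$ induces an equivalence of $p$-completions. Completion commutes with finite products, up to homotopy.
\item[(C2)] For a finite group $G$, the map $BG\to BG^\wedge_p$ is an isomorphism on $H_*(-;\mathbb F_p)$, and $\pi_1(BG^\wedge_p)=G/O^p(G)$, where $O^p(G)$ is the smallest normal subgroup of $p$-power index. So $BG^\wedge_p$ is simply connected if and only if $H^1(G,\mathbb F_p)=0$. If $Q$ is a finite $p$-group, then $BQ$ is $p$-complete, and so is $K(\mathbb Z/p,n)$.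
\item[(C3)] (The Bousfield--Kan mod $p$ fiber lemma.) If $E\to B$ is a fibration with connected fiber $F$ and $B$ simply connected, then $F^\wedge_p\to E^\wedge_p\to B^\wedge_p$ is a fibration up to homotopy.
\end{enumerate}

Since $H_*(-;k)=H_*(-;\mathbb F_p)\otimes k$, and likewise for the cohomology of finite groups, all dimensions may be computed over $\mathbb F_p$.

\subsection{Tor and loop spaces}

Let $\mathcal A$ be an augmented differential graded (dg) $k$-algebra with augmentation ideal $\mathcal A^+$. Then $\mathrm{Tor}^{\mathcal A}(k,k)$ is the homology of the reduced bar construction, spanned by words $[a_1|\cdots|a_i]$ with $a_s\in\mathcal A^+$. Its differential is, up to signs, the sum of the internal differential and of the terms multiplying two adjacent letters. Filtering by word length shows that a quasi-isomorphism of augmented dg algebras induces an isomorphism on $\mathrm{Tor}(k,k)$. For a graded algebra $H$ (zero differential), $\mathrm{Tor}^H_i(k,k)_j$ denotes homological degree $i$ (word length) and internal degree $j$. Three facts will be used.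

\begin{enumerate}
\item[(T1)] If $H^0=k$ and $H$ is non-negatively graded, then $\mathrm{Tor}^H_i(k,k)_j=0$ for $j<i$; if also $H^1=0$, it vanishes for $j<2i$. This is visible on words.
\item[(T2)] (K\"unneth.) $\mathrm{Tor}^{H\otimes H'}(k,k)\cong\mathrm{Tor}^H(k,k)\otimes\mathrm{Tor}^{H'}(k,k)$. For a free graded-commutative algebra $F$,
\[
\mathrm{Tor}^F(k,k)=\Lambda(\sigma z:z\text{ polynomial generator})\otimes\Gamma(\sigma e:e\text{ exterior generator}),
\]
where $\Gamma$ denotes divided powers and $\sigma a$ has homological degree $1$ and internal degree $|a|$.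
\item[(T3)] (Change of rings.) For a homomorphism $A\to B$ of augmented graded algebras there is a spectral sequence $\mathrm{Tor}^B_a(k,\mathrm{Tor}^A_q(B,k))\Rightarrow\mathrm{Tor}^A_{a+q}(k,k)$ preserving internal degrees.
\end{enumerate}

Let $X$ be a pointed simply connected space with $H_*(X;k)$ of finite type. The Eilenberg--Moore theorem states that $H^*(\Omega X;k)\cong\mathrm{Tor}^{C^*(X;k)}(k,k)$, where the cochain algebra is augmented by the base point. The word length filtration gives the convergent Eilenberg--Moore spectral sequence
\begin{equation}\label{eq:EM}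
\mathrm{Tor}^{H^*(X;k)}_i(k,k)_j\ \Longrightarrow\ H^{j-i}(\Omega X;k).
\end{equation}
We call $j-i$ the \emph{total degree}.

\subsection{Reduction to the normalizer}

\begin{lemma}\label{lem:reduction}
If $P$ is abelian, then $BG^\wedge_p\simeq B(P\rtimes W)^\wedge_p$ and $H^*(G,k)\cong H^*(P,k)^W$.
\end{lemma}

\begin{proof}
Put $N=N_G(P)$. By Swan's theorem, restriction $H^*(G,\mathbb F_p)\to H^*(N,\mathbb F_p)=H^*(P,\mathbb F_p)^W$ is an isomorphism; this is where $P$ abelian is used. The group $P$ is a central Sylow $p$-subgroup of $C_G(P)$. By Schur--Zassenhaus it has a complement $O$ there, and as $P$ is central, $C_G(P)=P\times O$. Then $O$ is the set of $p'$-elements of $C_G(P)$, hence characteristic in $C_G(P)$ and normal in $N$. Since $O$ is a $p'$-group, $N\to N/O$ is an isomorphism in mod $p$ cohomology. Finally $N/O$ has the normal Sylow $p$-subgroup $PO/O\cong P$ with quotient $N/C_G(P)=W$, so $N/O\cong P\rtimes W$ by Schur--Zassenhaus. Now apply (C1) to $BG\leftarrow BN\to B(N/O)$.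
\end{proof}

\begin{lemma}\label{lem:unique}
Up to isomorphism there is exactly one faithful $2$-dimensional $\mathbb F_3Q_8$-module. It is absolutely irreducible, it is self-dual, and $Q_8$ acts on it through $SL_2(3)$ with the central involution acting as $-1$. Consequently all groups $G$ in Theorem~A have equivalent completions $BG^\wedge_3$ and isomorphic rings $H^*(G,k)$.
\end{lemma}

\begin{proof}
The Sylow $2$-subgroup of $SL_2(3)$ is isomorphic to $Q_8$, which gives one such module $M$. As $3\nmid|Q_8|$, every module is semisimple. Over an extension field, $M$ cannot be a sum of $1$-dimensional modules, because the commutator subgroup would act trivially; so $M$ is absolutely irreducible. Since $8=4\cdot1+2^2$, the irreducible $\mathbb F_3Q_8$-modules are the four $1$-dimensional ones, with values $\pm1$, and $M$. Hence a faithful $2$-dimensional module, which again cannot be a sum of $1$-dimensional ones, is isomorphic to $M$. The dual of $M$ is faithful, so $M$ is self-dual. The only involution of $SL_2(3)$ is $-1$. The last claim follows from Lemma~\ref{lem:reduction}, since $P\rtimes W$ is determined up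 to isomorphism.
\end{proof}

The group $G=(\mathbb Z/3)^2\rtimes Q_8$ with faithful action satisfies the hypotheses of Theorem~A: its normal Sylow $3$-subgroup $P=(\mathbb Z/3)^2$ has $C_G(P)=P$, so $W\cong Q_8$. For $PSL_3(\mathbb F_4)$ the hypotheses are checked in Section~\ref{sec:psl}.

\section{Two classes with zero product}\label{sec:nonCI}

The algebraic half of Theorem~A is a general statement.

\begin{proposition}\label{prop:nonCI}
Let $k$ have odd characteristic, and let $H$ be a non-negatively graded graded-commutative $k$-algebra with $H^0=k$ and $H^1=0$. Suppose that there are nonzero $w\in H^2$ and $v\in H^3$ with $w^2=0$ and $wv=0$. Then $H$ is not a complete intersection, and $\dim\mathrm{Tor}^H_i(k,k)\ge2^i$ for all $i$. More precisely, the $2^i$ words of length $i$ in the letters $w,v$ are linearly independent in $\mathrm{Tor}^H_i(k,k)$.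
\end{proposition}

\begin{proof}
\emph{$H$ is not CI.} Suppose $H\cong F/I$ with $F$ free and $I=(f_1,\dots,f_c)$, where $f_1,\dots,f_c$ is a homogeneous regular sequence. The rings $F/(f_1,\dots,f_{i-1})$ are nonzero, because they map onto $F/I\ne0$. So each $f_i$, being a non-zero-divisor in a nonzero ring, is nonzero there. It has even degree: an element of odd degree in a graded-commutative algebra has square zero, as $2$ is invertible, and a nonzero element with square zero is a zero divisor. It has positive degree: otherwise it would be a nonzero element of $F^0=k$, and $F/I$ would be zero.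

Therefore $I^1=0$ and $F^1\cong H^1=0$. A monomial of degree $2$ or $3$ in the generators of $F$ must then be a single generator. So $F^2$ is spanned by polynomial generators, $F^3$ by exterior generators, and the multiplication $F^3\otimes F^2\to F^5$ is injective, because products of distinct pairs are distinct monomials. Since $I$ is generated in even positive degrees and $F^1=0$,
\[
I^5=F^3I^2+F^1I^4=F^3I^2 .
\]
Lift $w$ and $v$ to $\hat w\in F^2$ and $\hat v\in F^3$. Then $\hat v\hat w\in I^5=F^3I^2$, so $\hat v\otimes\hat w\in F^3\otimes I^2$ by injectivity. As $\hat v\ne0$, this gives $\hat w\in I^2$, hence $w=0$, a contradiction.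

\emph{Growth of $\mathrm{Tor}$.} Let $R'=k\oplus kw\oplus kv\subset H$. Since $w^2=wv=v^2=0$ (the last because $|v|$ is odd), $R'$ is a subalgebra, and all products in its augmentation ideal $R'^+$ vanish. Its bar complex thus has zero differential, and its part of word length $i$ is $(R'^+)^{\otimes i}$, of dimension $2^i$. Choose a graded linear map $\pi:H^+\to R'^+$ which is the identity on $R'^+$; it vanishes in degrees $\ge4$. As $H^1=0$, products of two elements of $H^+$ have degree $\ge4$ and are killed by $\pi$. The bar differential of $H$ multiplies adjacent letters, so the maps $\pi^{\otimes i}$ form a chain map from the bar complex of $H$ to that of $R'$. The composite $\mathrm{Bar}(R')\to\mathrm{Bar}(H)\to\mathrm{Bar}(R')$ is the identity. Hence $(R'^+)^{\otimes i}$ embeds in $\mathrm{Tor}^H_i(k,k)$.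
\end{proof}

\begin{proof}[Proof of Theorem~A(ii)]
Let $U=\mathrm{Hom}(P,k)$. As an algebra with $W$-action, $H^*(P,k)=\Lambda(U)\otimes S(U)$, where $\Lambda(U)$ is generated by $H^1(P,k)=U$ and $S(U)$ by the copy of $U$ in degree $2$ given by the Bockstein. Let $x,y$ be a basis of $U$ in degree $1$ and $X,Y$ the corresponding basis in degree $2$. By Lemma~\ref{lem:reduction}, $H=H^*(G,k)$ is the ring of $W$-invariants. By Lemma~\ref{lem:unique}, $W$ acts on $U$ with determinant $1$ and contains the scalar $-1$. Hence $H^1=U^W=0$, and the alternating elements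
\[
w=xy\in\Lambda^2(U),\qquad v=xY-yX\in U\otimes U
\]
are invariant, because a matrix $g\in GL_2$ multiplies each of them by $\det g$. They are nonzero, of degrees $2$ and $3$. From $x^2=y^2=0$ we get $w^2=0$ and $wv=xy(xY-yX)=0$. Apply Proposition~\ref{prop:nonCI}.
\end{proof}

\begin{remark}\label{rem:SL2}
This argument works for every odd $p$, $P=(\mathbb Z/p)^2$ and every nontrivial $p'$-subgroup $W\le SL_2(p)$: a nontrivial element of $SL_2(p)$ fixing a nonzero vector is unipotent, of order $p$, so $U^W=0$. The special role of $p=3$ and $W=Q_8$ is in part (i) only. Both hypotheses on $W$ matter. If $W=1$, then $H^*(P,k)$ is free. If $W$ is the full diagonal group $(\mathbb F_p^\times)^2$, whose elements need not have determinant $1$, then $H^*(P,k)^W$ is the tensor product of $\Lambda(xX^{p-2})\otimes k[X^{p-1}]$ and $\Lambda(yY^{p-2})\otimes k[Y^{p-1}]$, again free.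
\end{remark}

\section{The group $PSL_3(\mathbb F_4)$}\label{sec:psl}

\begin{proposition}\label{prop:psl}
The Sylow $3$-subgroups of $PSL_3(\mathbb F_4)$ are isomorphic to $(\mathbb Z/3)^2$ and have automizer $Q_8$.
\end{proposition}

\begin{proof}
Let $\omega\in\mathbb F_4$ have order $3$, and index a basis $u_0,u_1,u_2$ of $\mathbb F_4^3$ by $\mathbb Z/3$. Define the shift $s$ and the diagonal matrix $d$ by
\[
su_i=u_{i+1},\qquad du_i=\omega^iu_i .
\]
Both have determinant $1$ and order $3$, and $ds=\omega sd$. The matrix $s^id^j$ is scalar only for $i=j=0$: if $i\ne0$ it permutes the coordinate lines without fixed points, and $d^j$ has distinct eigenvalues if $j\ne0$. As $s$ and $d$ commute up to scalars, their images in $PSL_3(\mathbb F_4)$ generate a group $P\cong(\mathbb Z/3)^2$, and since $|PSL_3(\mathbb F_4)|=20160=2^6\cdot3^2\cdot5\cdot7$, it is a Sylow $3$-subgroup. Because $Z(SL_3(\mathbb F_4))=\langle\omega I\rangle$ is contained in $E=\langle s,d\rangle$, the full preimage of $P$ in $SL_3(\mathbb F_4)$ is $E$, and $N_{PSL_3(\mathbb F_4)}(P)$ is the image of $N_{SL_3(\mathbb F_4)}(E)$. We write $P$ additively,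 with basis $s,d$.

\emph{Upper bound.} The commutator in $E$ induces a bilinear alternating pairing $P\times P\to\langle\omega I\rangle\cong\mathbb Z/3$, which is nondegenerate because $[d,s]\ne1$. If $g\in SL_3(\mathbb F_4)$ normalizes $E$, then conjugation by $g$ preserves this pairing, because $\omega I$ is central. Hence $W$ is contained in the symplectic group of a $2$-dimensional space, which is $SL_2(3)$. Since $|SL_2(3)|=24$ and $W$ is a $3'$-group, $|W|\le8$.

\emph{Lower bound.} We look for two elements of order $4$ in $W$ that do not commute. The first comes from the Fourier matrix $\Phi u_j=\sum_i\omega^{ij}u_i$. It is a Vandermonde matrix with determinant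
\[
(\omega-1)(\omega^2-1)(\omega^2-\omega)=\omega^2\cdot\omega\cdot1=1 ,
\]
and
\begin{align*}
s\Phi u_j&=\sum_i\omega^{ij}u_{i+1}=\omega^{-j}\sum_i\omega^{ij}u_i=\Phi d^{-1}u_j,\\
d\Phi u_j&=\sum_i\omega^{i(j+1)}u_i=\Phi su_j .
\end{align*}
So conjugation by $\Phi^{-1}$ sends $s\mapsto d^{-1}$ and $d\mapsto s$, and $W$ contains
\[
J:\ s\mapsto-d,\quad d\mapsto s .
\]
A second element is obtained by conjugating the first. Let $D=\mathrm{diag}(1,1,\omega)\in GL_3(\mathbb F_4)$. Then $DdD^{-1}=d$, and $DsD^{-1}$ sends $u_0\mapsto u_1$, $u_1\mapsto\omega u_2$, $u_2\mapsto\omega^{-1}u_0=\omega^2u_0$, so $DsD^{-1}=sd$. Thus $D$ normalizes $E$ and induces $\tau:s\mapsto s+d$, $d\mapsto d$ on $P$. Although $D\notin SL_3(\mathbb F_4)$, the matrix $D\Phi^{-1}D^{-1}$ has determinant $1$ and normalizes $E$. It induces $K=\tau J\tau^{-1}\in W$, where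
\[
K(s)=\tau J(s-d)=\tau(-d-s)=-s-2d=-s+d,\qquad K(d)=\tau J(d)=\tau(s)=s+d .
\]
Clearly $J^2=-1$, hence $K^2=\tau J^2\tau^{-1}=-1$. Furthermore
\begin{align*}
JK(s)&=J(-s+d)=s+d, & KJ(s)&=K(-d)=-s-d,\\
JK(d)&=J(s+d)=s-d, & KJ(d)&=K(s)=-s+d,
\end{align*}
so $JK=-KJ$. Hence $\langle J,K\rangle\cong Q_8$, and the upper bound gives $W=\langle J,K\rangle$.
\end{proof}

\section{Quadratic growth}\label{sec:growth}

We prove Theorem~A(i). By Lemma~\ref{lem:unique} and Proposition~\ref{prop:psl} we may take $G=PSL_3(\mathbb F_4)$. In this section $H^*(-)=H^*(-;\mathbb F_3)$, and similarly for homology.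

\begin{lemma}\label{lem:SL}
$H^*(SL_3(\mathbb F_4))\cong\mathbb F_3[c_2,c_3]\otimes\Lambda(e_2,e_3)$ with $|c_i|=2i$ and $|e_i|=2i-1$.
\end{lemma}

\begin{proof}
Quillen's computation \cite{quillen} of $H^*(GL_n(\mathbb F_q);\mathbb F_\ell)$, for $\ell$ odd and $\ell\mid q-1$ (here $\ell=3$ and $q=4$), gives
\[
H^*(GL_3(\mathbb F_4))=\mathbb F_3[c_1,c_2,c_3]\otimes\Lambda(e_1,e_2,e_3)
\]
with the same degree conventions. Consider the fibration
\[
BSL_3(\mathbb F_4)\to BGL_3(\mathbb F_4)\xrightarrow{\ \det\ }B\mathbb F_4^\times=B\mathbb Z/3,
\]
and write $H^*(B\mathbb Z/3)=\Lambda(x)\otimes\mathbb F_3[t]$. The determinant is split by $\lambda\mapsto\mathrm{diag}(\lambda,1,1)$, so $\det^*$ is injective. As $H^1(GL_3(\mathbb F_4))$ is spanned by $e_1$ and $H^2(GL_3(\mathbb F_4))$ by $c_1$, the classes $\det^*x$ and $\det^*t$ are nonzero multiples of $e_1$ and $c_1$. Hence $H^*(GL_3(\mathbb F_4))$ is free over $H^*(B\mathbb Z/3)$.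

The Eilenberg--Moore spectral sequence of the fibration,
\[
\mathrm{Tor}_{H^*(B\mathbb Z/3)}(H^*(GL_3(\mathbb F_4)),\mathbb F_3)\Rightarrow H^*(SL_3(\mathbb F_4)),
\]
converges by Dwyer's theorem \cite{dwyer}. That theorem requires $\pi_1$ of the base to act nilpotently on each $H_i(SL_3(\mathbb F_4))$, and a finite $3$-group acts nilpotently on every finite-dimensional $\mathbb F_3$-vector space. By freeness only $\mathrm{Tor}_0$ is nonzero. So restriction induces a ring isomorphism $H^*(GL_3(\mathbb F_4))/(e_1,c_1)\cong H^*(SL_3(\mathbb F_4))$.
\end{proof}

\begin{proof}[Proof of Theorem~A(i)]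
\emph{The loop space for $SL_3(\mathbb F_4)$.} Let $Y=BSL_3(\mathbb F_4)^\wedge_3$. As $SL_3(\mathbb F_4)$ is perfect, $Y$ is simply connected, and $H^*(Y)=H^*(SL_3(\mathbb F_4))$. By Lemma~\ref{lem:SL} and (T2), the spectral sequence \eqref{eq:EM} for $Y$ starts from
\[
\Lambda(\sigma c_2,\sigma c_3)\otimes\Gamma(\sigma e_2,\sigma e_3),
\]
whose generators have total degrees $3,5$ and $2,4$. Hence $\dim H_n(\Omega Y)\le a_n$, where
\[
\sum_na_nz^n=\frac{(1+z^3)(1+z^5)}{(1-z^2)(1-z^4)} .
\]

\emph{From $SL_3$ to $PSL_3$.} The central extension $\mathbb Z/3\to SL_3(\mathbb F_4)\to PSL_3(\mathbb F_4)$ is classified by a map $BPSL_3(\mathbb F_4)\to K(\mathbb Z/3,2)$ with homotopy fiber $BSL_3(\mathbb F_4)$. Its target is simply connected and $3$-complete, so by (C3)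
\[
Y\to BPSL_3(\mathbb F_4)^\wedge_3\to K(\mathbb Z/3,2)
\]
is a fibration up to homotopy. Looping it once, we obtain a fibration
\[
\Omega Y\to\Omega BPSL_3(\mathbb F_4)^\wedge_3\to K(\mathbb Z/3,1).
\]
Its Serre spectral sequence has $E^2_{ij}=H_i(\mathbb Z/3;H_j(\Omega Y))$, possibly with twisted coefficients. The trivial $\mathbb F_3[\mathbb Z/3]$-module has a free resolution with all terms of rank $1$, so $\dim E^2_{ij}\le\dim H_j(\Omega Y)\le a_j$ whether or not the coefficients are twisted. Therefore
\[
\dim H_n(\Omega BPSL_3(\mathbb F_4)^\wedge_3)\le\sum_{j\le n}a_j,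
\]
which is the coefficient of $z^n$ in
\[
\frac{(1+z^3)(1+z^5)}{(1-z)(1-z^2)(1-z^4)} .
\]
The coefficient of $z^m$ in $1/\bigl((1-z)(1-z^2)(1-z^4)\bigr)$ is the number of pairs $(i,j)$ of non-negative integers with $2i+4j\le m$, which is at most $(m+1)^2$. The numerator is a sum of four monomials, so the bound is at most $4(n+1)^2$.
\end{proof}

This completes the proof of Theorem~A.

\begin{remark}\label{rem:EMdiff}
Theorem~A shows how much the Eilenberg--Moore spectral sequence can cancel. Let $G$ be as in Theorem~A, let $X=BG^\wedge_3$, and let $w,v$ be as in the proof of Theorem~A(ii). The letters $[w]$ and $[v]$ have total degrees $1$ and $2$, so concatenating $m$ blocks, each $[w|v]$ or $[v|w]$, gives by Proposition~\ref{prop:nonCI} at least $2^m$ independent classes of total degree $3m$ on the $E_2$-page. The abutment has dimension at most $4(3m+1)^2$ there.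
\end{remark}

\section{Complete intersections have polynomial growth}\label{sec:B12}

We turn to Theorem~B. The first point is the easy half of the characterization of complete intersections by growth, in the graded-commutative setting.

\begin{lemma}\label{lem:CIgrowth}
If $H$ is a complete intersection, then $\dim\mathrm{Tor}^H_i(k,k)$ is bounded by a polynomial in $i$.
\end{lemma}

\begin{proof}
For a free algebra $F$ the claim follows from (T2), because $\mathrm{Tor}^F(k,k)$ is a tensor product of finitely many exterior and divided power algebras on classes of homological degree $1$. We pass from $F$ to $H=F/(f_1,\dots,f_c)$ one relation at a time. As in the proof of Proposition~\ref{prop:nonCI}, the $f_i$ have positive degree, and even degree if $p$ is odd. So they are central; for $p=2$ everything is commutative.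

Let $B=A/(f)$, where $f\in A^+$ is a central non-zero-divisor. The resolution $0\to A\xrightarrow{f}A\to B\to0$ shows that $\mathrm{Tor}^A_q(B,k)$ is one-dimensional for $q=0,1$ and zero otherwise; being one-dimensional and graded, it carries the trivial action of $B^+$. The spectral sequence (T3) has two rows and yields exact sequences
\[
\mathrm{Tor}^A_i(k,k)\to\mathrm{Tor}^B_i(k,k)\to\mathrm{Tor}^B_{i-2}(k,k),
\]
up to internal shifts. By induction on $i$, $\dim\mathrm{Tor}^B_i(k,k)\le\sum_{j\ge0}\dim\mathrm{Tor}^A_{i-2j}(k,k)$, and a polynomial bound for $A$ gives one for $B$.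
\end{proof}

In order to use \eqref{eq:EM} we need a simply connected space. We also need $H^1=0$: a class of degree $1$ produces words of total degree $0$ of every length, so that a bound on each $\mathrm{Tor}_i$ would not bound the total degrees. Both are achieved by splitting off the part of $P$ on which $W$ acts trivially.

\subsection*{Splitting}
By coprime action, $P=P_0\times P_1$ with $P_0=C_P(W)$ and $P_1=[P,W]=[P_1,W]$. Put
\[
N_1=P_1\rtimes W,\qquad H_1=H^*(N_1,k),\qquad X_1=(BN_1)^\wedge_p .
\]
Since $P\rtimes W=P_0\times N_1$, Lemma~\ref{lem:reduction}, (C1) and (C2) give $BG^\wedge_p\simeq BP_0\times X_1$. Hence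
\begin{equation}\label{eq:split}
H_*(\Omega BG^\wedge_p;k)=k[P_0]\otimes H_*(\Omega X_1;k),\qquad H^*(G,k)=H^*(P_0,k)\otimes H_1,
\end{equation}
with $k[P_0]$ in degree $0$. In particular, $H_*(\Omega BG^\wedge_p;k)$ has polynomial growth if and only if $H_*(\Omega X_1;k)$ does. The coinvariants $P_1/[P_1,W]$ are trivial, so $H^1(N_1,\mathbb F_p)=\mathrm{Hom}(P_1,\mathbb F_p)^W=0$. Hence $X_1$ is simply connected and $H_1^1=0$.

\begin{proof}[Proof of Theorem~B(1)]
By Lemma~\ref{lem:CIgrowth} there is a polynomial bound on $\dim\mathrm{Tor}^{H^*(G,k)}_i(k,k)$. By \eqref{eq:split} and (T2) this number is at least $\dim\mathrm{Tor}^{H_1}_i(k,k)$. Since $H_1^1=0$, (T1) shows that $\mathrm{Tor}^{H_1}_i(k,k)$ lives in internal degrees $\ge2i$, and hence in total degrees $\ge i$. So only $i\le n$ contribute in total degree $n$, and \eqref{eq:EM} gives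
\[
\dim H^n(\Omega X_1;k)\le\sum_{i\le n}\dim\mathrm{Tor}^{H_1}_i(k,k),
\]
which is polynomially bounded in $n$. By \eqref{eq:split}, so is $\dim H_n(\Omega BG^\wedge_p;k)$.
\end{proof}

\begin{proof}[Proof of Theorem~B(2)]
\emph{Cyclic $P$.} If $P=1$, then $H^*(G,k)=k$. Let $P\ne1$ be cyclic. If $p=2$, then $\mathrm{Aut}(P)$ is a $2$-group, so $W=1$ and $H^*(G,k)=H^*(P,k)$ is $k[x]$, with $|x|=1$, if $|P|=2$, and $k[x,y]/(x^2)$, with $|x|=1$ and $|y|=2$, otherwise. Both are CI.

Let $p$ be odd. The kernel of $\mathrm{Aut}(P)\to\mathbb F_p^\times$ is a $p$-group, so the $p'$-group $W$ embeds in $\mathbb F_p^\times$ and is cyclic of some order $m\mid p-1$. Here $H^*(P,k)=\Lambda(x)\otimes k[t]$, where $x$ spans $H^1(P,k)=\mathrm{Hom}(P,k)$, and $t\in H^2(P,k)$ is the reduction of a generator of $H^2(P,\mathbb Z)=\mathrm{Hom}(P,\mathbb Q/\mathbb Z)$. An automorphism $g\mapsto g^a$ of $P$ multiplies both $x$ and $t$ by $a$ modulo $p$ under pullback. So $W$ acts on both by the same character, of order $m$. The monomial $x^\epsilon t^j$ is invariant if and only if $m\mid\epsilon+j$, so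
\[
H^*(G,k)=\Lambda(xt^{m-1})\otimes k[t^m],
\]
which is free. Polynomial growth follows in all cases from part (1).

\emph{Products.} The group $G_0\times Q$ has abelian Sylow $3$-subgroups, and $\Omega B(G_0\times Q)^\wedge_3\simeq\Omega(BG_0)^\wedge_3\times Q$ has polynomial growth by Theorem~A(i). By (T2) and Theorem~A(ii),
\[
\dim\mathrm{Tor}_i^{H^*(G_0\times Q,k)}(k,k)\ge\dim\mathrm{Tor}_i^{H^*(G_0,k)}(k,k)\ge2^i,
\]
so $H^*(G_0\times Q,k)$ is not CI by Lemma~\ref{lem:CIgrowth}. For $r\ge2$, the choice $Q=(\mathbb Z/3)^{r-2}$ gives a counterexample with elementary abelian Sylow subgroup of rank $r$; for $r\le1$ the Sylow subgroup is cyclic.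
\end{proof}

\section{Elementary abelian Sylow $2$-subgroups}\label{sec:two}

Let $p=2$ and let $P$ be elementary abelian. Keep the notation of Section~\ref{sec:B12}, and put $R=H_1=S(U_1)^W$, where $U_1=\mathrm{Hom}(P_1,k)$ is in degree $1$. In view of part (1), we must show that polynomial growth of $H_*(\Omega X_1;k)$ makes $R$ a complete intersection.

\begin{example}
Let $G=A_4$, so $P=(\mathbb Z/2)^2$ and $W=\mathbb Z/3$, and suppose $\mathbb F_4\subseteq k$. In an eigenbasis $x,y$ of $U_1$, the group $W$ acts by two mutually inverse characters of order $3$. So $R$ is spanned by the $x^iy^j$ with $i\equiv j$ modulo $3$, and $R=k[a,b,c]/(a^3+bc)$ with $a=xy$, $b=x^3$, $c=y^3$. This is a complete intersection.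
\end{example}

As Remark~\ref{rem:EMdiff} illustrates, growth of $\Omega X_1$ controls growth of $\mathrm{Tor}^R(k,k)$ only if the spectral sequence \eqref{eq:EM} does not cancel too much. In the present case it does not cancel at all, because $C^*(BN_1;k)$ is formal. The reason is a hidden grading. The group algebra of $N_1$ can be graded, the grading passes to cochains, and on cohomology it agrees with the cohomological degree.

\subsection{A grading of the group algebra}

Suppose that a finite-dimensional augmented algebra $A$ is graded by a ``weight'' $j\ge0$, with augmentation vanishing in positive weights. Then $k$, in weight $0$, has a resolution $Q_\bullet$ by finitely generated graded projective modules. We say that a homomorphism $Q_i\to k$ has weight $j$ if it vanishes on the homogeneous elements of $Q_i$ of weight different from $j$. This gives a weight decomposition of $\mathrm{Ext}^i_A(k,k)$, independent of the choice of the graded resolution.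

\begin{lemma}\label{lem:grading}
There is a grading $kN_1=\bigoplus_{j\ge0}A_j$ by weight, making $kN_1$ a graded algebra with $A_0=kW$ and with augmentation vanishing on $A_j$ for $j>0$, such that $\mathrm{Ext}^i_{kN_1}(k,k)$ is concentrated in weight $i$ for every $i$.
\end{lemma}

\begin{proof}
Let $\mathfrak J$ be the augmentation ideal of $kP_1$. As $|W|$ is odd, Maschke's theorem gives a $W$-stable complement $V$ of $\mathfrak J^2$ in $\mathfrak J$, with $\dim V=\dim\mathfrak J/\mathfrak J^2=\mathrm{rank}\,P_1$. If $\sum c_gg\in\mathfrak J$, then
\[
\Bigl(\sum c_gg\Bigr)^2=\sum c_g^2g^2=\sum c_g^2=\Bigl(\sum c_g\Bigr)^2=0,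
\]
since $P_1$ is elementary abelian and $k$ has characteristic $2$. As $\mathfrak J$ is nilpotent, $V$ generates $kP_1$. So there is a surjective $W$-equivariant algebra map
\[
B=S(V)/(v^2:v\in V)\to kP_1 .
\]
Squaring is additive in characteristic $2$, so for a basis $v_1,\dots,v_r$ of $V$ we have $B=\bigotimes_sk[v_s]/(v_s^2)$. Thus both sides have dimension $2^{\dim V}$, and the map is an isomorphism. The algebra $B$ is graded with $V$ in weight $1$, and $W$ preserves this grading. Placing $kW$ in weight $0$ we get a grading of $kN_1=kP_1\rtimes W\cong B\rtimes W$ with the stated properties of $A_0$ and of the augmentation.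

A graded projective resolution over $kN_1$ is also one over $B$, so restriction $\mathrm{Ext}^i_{kN_1}(k,k)\to\mathrm{Ext}^i_B(k,k)$ preserves weights. It is injective because $P_1$ has odd index in $N_1$. So it is enough to treat $B$. The trivial module of $k[v]/(v^2)$ has the resolution
\[
\cdots\xrightarrow{v}k[v]/(v^2)\,(-2)\xrightarrow{v}k[v]/(v^2)\,(-1)\xrightarrow{v}k[v]/(v^2),
\]
whose $i$-th term is generated in weight $i$. The tensor product of these resolutions is a graded resolution of $k$ over $B$ whose $i$-th term is generated in weight $i$. So $\mathrm{Ext}^i_B(k,k)$ has weight $i$.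
\end{proof}

\subsection{Formality}

\begin{proposition}\label{prop:formal}
$C^*(X_1;k)$ is connected to $R$, with zero differential, by quasi-isomorphisms of augmented dg algebras. Consequently
\begin{equation}\label{eq:star}
H^n(\Omega X_1;k)\cong\bigoplus_i\mathrm{Tor}^R_i(k,k)_{n+i}\qquad(n\ge0).
\end{equation}
\end{proposition}

\begin{proof}
Let $\mathcal C=C^*(BN_1;k)$ be the simplicial cochain algebra of the nerve of $N_1$. Its $n$-simplices are the symbols $[g_1|\cdots|g_n]$. Extending cochains multilinearly and writing $A=kN_1$ with augmentation $\varepsilon$, we have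
\[
\mathcal C^n=\mathrm{Hom}_k(A^{\otimes n},k),\qquad
(f\smile g)(a_1,\dots,a_{n+m})=f(a_1,\dots,a_n)\,g(a_{n+1},\dots,a_{n+m}),
\]
since the front and back faces of $[g_1|\cdots|g_{n+m}]$ are $[g_1|\cdots|g_n]$ and $[g_{n+1}|\cdots|g_{n+m}]$. The differential, without signs in characteristic $2$, is
\begin{multline*}
(\delta f)(a_1,\dots,a_{n+1})=\varepsilon(a_1)f(a_2,\dots,a_{n+1})\\
+\sum_{s=1}^nf(a_1,\dots,a_sa_{s+1},\dots,a_{n+1})+f(a_1,\dots,a_n)\varepsilon(a_{n+1}).
\end{multline*}
The point is that these formulas use only the augmented algebra $A$, not the group basis. Hence the grading of Lemma~\ref{lem:grading} passes to $\mathcal C$. Let $\mathcal C^{n,j}$ be the dual of the weight $j$ part of $A^{\otimes n}$. Then $\mathcal C^n=\bigoplus_j\mathcal C^{n,j}$, because $A$ is finite-dimensional. The product adds weights. The differential preserves them, because $\varepsilon$ vanishes in positive weights. Now $\mathcal C=\mathrm{Hom}_A(A\otimes A^{\otimes *},k)$ is computed from the bar resolution, which is graded. So the cohomology of $\mathcal C$ is $\mathrm{Ext}_A^*(k,k)=H^*(N_1,k)=R$ with its weights, and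 Lemma~\ref{lem:grading} says $H^{i,j}(\mathcal C)=0$ for $i\ne j$.

Let $Z^{j,j}\subset\mathcal C^{j,j}$ be the cocycles and put
\[
\mathcal C'=\bigoplus_{i<j}\mathcal C^{i,j}\ \oplus\ \bigoplus_jZ^{j,j}.
\]
This is a dg subalgebra. It is closed under $\delta$, since $\delta\mathcal C^{j-1,j}\subset Z^{j,j}$. It is closed under products, since a product of two cocycles is a cocycle, and a product with at least one factor in the part $i<j$ is again in that part. For fixed weight $j$, $\mathcal C'$ is the truncation of $\mathcal C^{*,j}$ in degrees $\le j$, so $\mathcal C'\subset\mathcal C$ is a quasi-isomorphism. The map $\mathcal C'\to R$ that kills the part $i<j$ and sends a cocycle in $Z^{j,j}$ to its class is multiplicative and compatible with differentials, and it induces an isomorphism on cohomology.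

All these maps respect augmentations. Indeed $\mathcal C^0=\mathcal C^{0,0}=k$, and the augmentation of $\mathcal C$ given by the unique vertex is the projection onto $\mathcal C^0$. On $\mathcal C'$ this is also the composite $\mathcal C'\to R\to R^0=k$. Finally, $BN_1\to X_1$ is an isomorphism on mod $2$ cohomology, so the maps of cochain algebras
\[
C^*(X_1;k)\to C^*_{\mathrm{sing}}(BN_1;k)\to\mathcal C,
\]
the second being restriction to the simplices of the nerve, are quasi-isomorphisms of dg algebras augmented by the base points. This proves the first claim. Since $\mathrm{Tor}(k,k)$ is invariant under quasi-isomorphisms of augmented dg algebras, the second follows from the Eilenberg--Moore theorem $H^*(\Omega X_1;k)\cong\mathrm{Tor}^{C^*(X_1;k)}(k,k)$.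
\end{proof}

\begin{remark}
For odd $p$ and $P_1$ elementary abelian, the same construction gives $kP_1\cong S(V)/(v^p:v\in V)$. But the resolution of $k$ over $k[v]/(v^p)$ alternates multiplication by $v$ and $v^{p-1}$, so its terms are generated in weights $0,1,p,p+1,2p,\dots$ and the weight is no longer a function of the degree: if $P_1$ has rank at least $2$, then $H^2(P_1,k)$ contains nonzero classes of weight $2$, namely products of two classes of degree $1$, and also nonzero classes of weight $p$. Formality can indeed fail. For $G$ as in Theorem~A and $X=BG^\wedge_3$, quasi-isomorphisms of augmented dg algebras connecting $C^*(X;k)$ to $H^*(G,k)$ would give the analogue of \eqref{eq:star}, and then $\dim H^{3m}(\Omega X;k)\ge2^m$ by Remark~\ref{rem:EMdiff}, contradicting Theorem~A(i) for large $m$.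
\end{remark}

\subsection{Degree bounds and the end of the proof}

Formula \eqref{eq:star} sorts $\mathrm{Tor}^R(k,k)$ by total degree, while the theorem that recognizes complete intersections needs bounds in each homological degree $i$. So we must know that $\mathrm{Tor}^R_i(k,k)$ lies in total degrees bounded linearly in $i$.

\begin{lemma}\label{lem:slope}
There are integers $C\ge1$ and $D\ge0$ such that $\mathrm{Tor}^R_i(k,k)_j\ne0$ implies $j\le Ci+D$.
\end{lemma}

\begin{proof}
Let $\theta$ be a homogeneous system of parameters of the finitely generated ring $R=S(U_1)^W$. The polynomial ring $S(U_1)$ is integral over $R$, so $\theta$ is also a system of parameters of $S(U_1)$, and $S(U_1)$ is free over $k[\theta]$. As $|W|$ is odd, averaging over $W$ makes $R$ a graded direct summand of $S(U_1)$ over $k[\theta]$. So $R$ is graded projective, hence free, over $k[\theta]$, and $\theta$ is a regular sequence in $R$. The ring $\bar R=R/(\theta)$ is finite-dimensional. Choose $C\ge1$ with $\bar R^j=0$ for $j>C$. The bar complex shows that $\mathrm{Tor}^{\bar R}_a(k,k)$ lies in internal degrees $\le Ca$.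

The Koszul complex on $\theta$ resolves $\bar R$ over $R$ and has zero differential after tensoring with $k$, so $\mathrm{Tor}^R_q(\bar R,k)=\Lambda^q(\sigma\theta)$, in internal degrees at most $D=\sum_\ell|\theta_\ell|$. On it, $\bar R^+$ acts trivially, because $R$ is commutative, so the action of $R$ through $\bar R$ agrees with the action through $k$. Thus (T3) becomes
\[
\mathrm{Tor}^{\bar R}_a(k,k)\otimes\Lambda^q(\sigma\theta)\Rightarrow\mathrm{Tor}^R_{a+q}(k,k),
\]
and the contributions to $\mathrm{Tor}^R_i$ have internal degree at most $Ca+D\le Ci+D$.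
\end{proof}

\begin{proof}[Proof of Theorem~B(3)]
One implication is part (1). Conversely, suppose $H_*(\Omega BG^\wedge_2;k)$ has polynomial growth. Then so does $H_*(\Omega X_1;k)$ by \eqref{eq:split}. By Lemma~\ref{lem:slope}, $\mathrm{Tor}^R_i(k,k)$ lies in total degrees $n=j-i\le(C-1)i+D$, so \eqref{eq:star} gives
\[
\dim\mathrm{Tor}^R_i(k,k)\le\sum_{n\le(C-1)i+D}\dim H^n(\Omega X_1;k),
\]
which is polynomially bounded in $i$.

Let $\mathfrak m=R^+$. Since $\mathrm{Tor}^R_i(k,k)$ is annihilated by $\mathfrak m$, we have $\mathrm{Tor}^{R_{\mathfrak m}}_i(k,k)=\mathrm{Tor}^R_i(k,k)$. By Gulliksen's theorem (\cite{gulliksen}; see also \cite[Thm.~8.1.2]{avramov}), a noetherian local ring whose residue field has polynomially bounded Betti numbers is a complete intersection. So $R_{\mathfrak m}$ is one.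

It remains to return to the graded ring. Write $R=S/I$ with $S$ a polynomial ring on a finite set of homogeneous generators of positive degree, put $\mathfrak n=S^+$, and let $f_1,\dots,f_c$ be a minimal homogeneous generating set of $I$. It gives a basis of $I/\mathfrak nI$, so it becomes a minimal generating set of $I_{\mathfrak n}$. As $S_{\mathfrak n}$ is regular and $S_{\mathfrak n}/I_{\mathfrak n}=R_{\mathfrak m}$ is a complete intersection, $I_{\mathfrak n}$ is generated by a regular sequence, and then every minimal generating set of $I_{\mathfrak n}$ is a regular sequence. So each Koszul homology module $M$ of $f_1,\dots,f_c$ on $S$ in positive degree, which is a finitely generated graded $S$-module, satisfies $M_{\mathfrak n}=0$. Then $M/\mathfrak nM=0$, and $M=0$ by the graded Nakayama lemma. Since the $f_i$ are homogeneous of positive degree, vanishing of their Koszul homology in positive degrees means that $f_1,\dots,f_c$ is a regular sequence in $S$. Hence $R$ is CI. Finally, $H^*(G,k)=H^*(P_0,k)\otimes R$ is a polynomial ring over $R$, because $P_0$ is elementary abelian, and so it is CI as well.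
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{An Algebraic Model For Chains On $\Omega BG_p^\wedge$},
\texttt{https://hopf.math.purdue.edu/Benson/loops.pdf}.

\bibitem{avramov}
Avramov, \emph{Infinite free resolutions}.

\bibitem{dwyer}
Dwyer, \emph{Strong convergence of the Eilenberg--Moore spectral sequence}, 1974.

\bibitem{gulliksen}
Gulliksen, Math.\ Scand.\ \textbf{47} (1980), 5--20.

\bibitem{quillen}
Quillen, Ann.\ of Math.\ \textbf{96} (1972), 552--586.

\end{thebibliography}

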